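# Complete threefolds in $\mathcal A_{3,1}\otimes\mathbb F_p$ outside the $p$-rank zero locus

Throughout, $p$ is a prime and $k$ is an algebraically closed field of characteristic $p$. Varieties are reduced and irreducible, and subvarieties are closed. We write $(\ )^{(p)}$ for pullback by Frobenius, $A^t$ and $f^t$ for duals of abelian varieties and homomorphisms, and $G^D$ for the Cartier dual of a finite group scheme.

## 1. $p$-rank, $a$-number, moduli spaces and Lagrangian subgroups

**Definition 1 ($p$-rank).** Let $A/k$ be an abelian variety of dimension $g$. Its $p$-rank is the integer $f$ with $A[p](k)\cong(\mathbb Z/p)^f$.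

We compute it on differentials. Let $\omega_A$ be the cotangent space at the origin. Verschiebung $A^{(p)}\to A$ induces a linear map $V:\omega_A\to\omega_A^{(p)}$. Over $k$ the group scheme $A[p]$ splits into a multiplicative, a local-local and an étale part. Since $A$ is isogenous to $A^t$, the multiplicative part is $\mu_p^f$. On its cotangent space $V$ is bijective, on that of the local-local part $V$ is nilpotent, and the étale part has no cotangent space. So $f$ is the stable rank of $V$, that is, the rank of a high iterate. Two consequences: the $p$-rank is lower semicontinuous in families ($\{p\text{-rank}\ge f\}$ is open), and it is an isogeny invariant, because it is the height of the étale part of $A[p^\infty]$.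

**Example 1.** An elliptic curve has $p$-rank $1$ (ordinary) or $0$ (supersingular). The $p$-rank of a product is the sum of the $p$-ranks.

**Definition 2 ($a$-number).** Let $\alpha_p$ be the kernel of Frobenius on $\mathbb G_a$. Put $a(A)=\dim_k\operatorname{Hom}(\alpha_p,A)$.

A homomorphism $\alpha_p\to A$ is an element of $\operatorname{Lie}A$ killed by the $p$-power map, and that map is dual to $V$. Hence
$$a(A)=g-\operatorname{rk}(V|\omega_A), \tag{1}$$
and $a$ is upper semicontinuous.

**Example 2.** Let $E$ be an ordinary and $E'$ a supersingular elliptic curve, so $a(E)=0$ and $a(E')=1$. Then $E^3$ has ($p$-rank, $a$) $=(3,0)$, $E^2\times E'$ has $(2,1)$, $E\times E'\times E'$ has $(1,2)$, and $E'^3$ has $(0,3)$. The threefold $E\times E'\times E'$ will be our running example.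

**Definition 3 (moduli spaces, complete subvarieties, $V_0$).** $\mathcal A_g$ is the moduli space of polarized abelian varieties of dimension $g$, and $\mathcal A_{g,1}$ that of principally polarized ones, of dimension $g(g+1)/2$. Put $\mathcal A=\mathcal A_{g,1}\otimes\mathbb F_p$. A subvariety is complete if it is proper over the field. $V_0\subset\mathcal A$ is the locus of $p$-rank $0$, with its reduced structure. Subvarieties of $\mathcal A$ are always taken inside $\mathcal A\otimes k$, so irreducibility is geometric.

**Example 3.** For $g=1$, $\mathcal A\otimes k$ is the $j$-line $\mathbb A^1$. Its complete subvarieties are its points, and $V_0$ is the finite set of supersingular $j$-invariants.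

**Definition 4 (level structure, $X$, $T_2$).** Fix $n\ge3$ prime to $p$. Let $X$ be the fine moduli scheme over $k$ of triples $(A,\lambda,\alpha)$ with $\dim A=3$, $\lambda$ a principal polarization, and $\alpha:(\mathbb Z/n)^6\cong A[n]$ any isomorphism. Put $T_2=\{a\ge2\}\subset X$, a closed subset.

After a choice of a primitive $n$-th root of unity, $\alpha$ transports the Weil pairing to a locally constant symplectic form on $(\mathbb Z/n)^6$. So $X$ is a finite disjoint union of copies of the moduli scheme with symplectic level $n$, and it is smooth of pure dimension $6$. The forgetful map $c:X\to\mathcal A\otimes k$ is finite and surjective (it is the quotient by $GL_6(\mathbb Z/n)$). Images under $c$ of complete subvarieties are complete of the same dimension.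

On $T_2$ we have $\operatorname{rk}V\le1$ by (1), so the $p$-rank is at most $1$. If it equals $1$, then $\operatorname{rk}V=1$ and $a=2$ exactly.

**Example 4.** $E\times E'\times E'$ with its product polarization and any level structure is a point of $T_2$ of $p$-rank $1$. Letting $E$ vary gives a noncomplete curve in $T_2$, since $E$ can degenerate to $\mathbb G_m$.

**Definition 5 (Lagrangian subgroup).** Let $(A,\lambda)$ be principally polarized of dimension $3$, with Weil pairing $e_p(\cdot,\lambda\,\cdot):A[p]\times A[p]\to\mu_p$. A finite flat subgroup scheme $K\subset A[p]$ is Lagrangian if it has order $p^3$ and the pairing is trivial on $K\times K$ (that is, $K$ is isotropic).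

**Example 5.** The kernel of Frobenius $F:A\to A^{(p)}$ has order $p^3$, and it is Lagrangian. Indeed, with $\pi=F$ and $\pi'=V$ one has $\pi'^t=F_{A^t}$, and $F_{A^t}\lambda=\lambda^{(p)}F$ kills $\ker F$. This is exactly isotropy by (2) in Section 4. For $E\times E'\times E'$ the subgroup is $\mu_p\times\alpha_p\times\alpha_p$.

**Definition 6 (the correspondence $\mathcal H$).** Let $\mathcal H$ parametrize quadruples $(A,\lambda,\alpha,K)$ with $(A,\lambda,\alpha)$ in $X$ and $K$ Lagrangian. Let $\mathrm{pr}_1$ forget $K$, and let
$$\mathrm{pr}_2(A,\lambda,\alpha,K)=(A/K,\lambda',\pi\alpha),$$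
where $\pi:A\to A/K$ and $\lambda'$ is the principal polarization with $\pi^t\lambda'\pi=p\lambda$ (Section 4 shows that it exists). For $S\subset X$ put $\mathcal H_S=\mathrm{pr}_1^{-1}(S)$.

**Example 6.** By Example 5, $(A,\lambda,\alpha,\ker F)\in\mathcal H$, and $\mathrm{pr}_2$ sends it to $(A^{(p)},\lambda^{(p)},F\alpha)$.

## 2. Is $V_0$ the only complete subvariety of maximal dimension?

Two known facts, valid for every $g\ge1$, set the stage.

(i) For any field $K$, every complete subvariety $W\subset\mathcal A_g\otimes K$ has $\dim W\le\frac{g(g+1)}2-g$.

(ii) $V_0$ is complete of dimension $\frac{g(g+1)}2-g$.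

So $V_0$ reaches the maximal dimension. Does anything else? The following conjecture, from Frans Oort's "Newton polygons and $p$-divisible groups: a conjecture by Grothendieck", says no.

**Conjecture.** Let $g\ge3$. Suppose $W\subset\mathcal A$ is a complete subvariety (irreducible and reduced) of dimension $\frac{g(g+1)}2-g$. Then $W=V_0$.

The conjecture is false: it fails for $g=3$ and every prime $p$.

**Theorem A.** Let $g=3$, $p$ any prime, $k=\bar k$ of characteristic $p$. There is a complete irreducible $W\subset\mathcal A\otimes k$ with $\dim W=3=\frac{g(g+1)}2-g$ whose generic point has $p$-rank $1$. In particular $W\ne V_0$.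

**Theorem B.** Let $g=3$.

(1) Through every point of $\mathcal A\otimes k$ with $p$-rank $1$ and $a$-number $1$ passes a $W$ as in Theorem A. There are infinitely many such $W$.

(2) Let $S\subset T_2\subset X$ be a complete irreducible surface containing a point of $p$-rank $1$, and $J$ an irreducible component of $\mathcal H_S$ dominating $S$ with $\dim J=3$. Then $c(\mathrm{pr}_2(J))$ is a complete threefold of generic $p$-rank $1$. Conversely, every complete irreducible threefold $W\subset\mathcal A\otimes k$ of generic $p$-rank $1$ is of this form.

We do not decide the statement for an individual $g\ge4$, nor whether for $g=3$ there are examples of generic $p$-rank $2$ or $3$.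

## 3. Cutting by hypersurfaces: $g=1$, $g=2$, and one dimension short for $g=3$

**Two compactifications.** We use the following from Faltings–Chai, *Degeneration of Abelian Varieties* (Ch. IV §6 and Ch. V §2; their spaces over $\mathbb Z[\zeta_n,1/n]$ are base changed to $k$, for each component of $X$). There is a proper algebraic space $\overline X\supset X$, with $X$ open and dense, and a semiabelian $G/\overline X$ extending the universal abelian scheme, non-abelian exactly over $\partial=\overline X\setminus X$. There is a proper surjective morphism $\pi:\overline X\to X^*$ to a projective scheme containing $X$ as an open subscheme, with $\pi^{-1}(X)=X$ and $\pi|_X=\mathrm{id}$, such that some positive power of $\omega=\det\omega_G$ is the pullback of an ample line bundle on $X^*$ (the Satake compactification). The same exists for every $g$. In this section only we also use the standard fact that $X^*\setminus X$ is a finite union of level covers of $\mathcal A_{i,1}\otimes k$ with $i<g$, where $\pi(s)$ records the abelian part of $G_s$. So the boundary has dimension $g(g-1)/2$.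

For $g=1$, $X^*$ is a modular curve together with its cusps.

**Lemma 1 (cutting).** Let $y\in X^*$ and let $Q\subset X^*\setminus\{y\}$ be finite. There is a hypersurface section $D\ni y$ of $X^*$ with $D\cap Q=\emptyset$. Suppose moreover that $T\subset X$ is closed and irreducible with closure $T^*$ in $X^*$, that $y\in T$, and that $T^*\setminus T\subset Q$. Then $T\cap D$ is complete, and each of its components through $y$ has dimension $\ge\dim T-1$, with equality if $T\not\subset D$.

*Proof.* Embed $X^*$ in a projective space. For each $q\in Q$ the hyperplanes through $y$ and $q$ form a proper linear subspace of those through $y$. As $k$ is infinite, some hyperplane through $y$ avoids $Q$. Then $T\cap D=T^*\cap D$ is closed in $X^*$, and the dimension statement is Krull's theorem. $\square$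

**The case $g=1$.** The maximal dimension is $0$. An ordinary point is complete of dimension $0$ and is not $V_0$.

**The case $g=2$.** The maximal dimension is $3-2=1$, and the boundary of the 3-dimensional $X^*$ has dimension $1$. Take an ordinary point $x$. Choose a hypersurface section $D_1\ni x$ containing no component of the boundary (avoid one point on each), so $D_1$ meets the boundary in a finite set. Choose $D_2\ni x$ missing that set. A component of $D_1\cap D_2$ through $x$ has dimension $\ge1$ and misses the boundary, so it is complete, and by (i) it is a curve. Its image in $\mathcal A$ contains an ordinary point. So for $g=1,2$ there is more than $V_0$, and the hypothesis $g\ge3$ is where the question starts.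

**The case $g=3$, three attempts.** Now we need a complete *threefold*.

First, cut $X$ itself. The boundary of $X^*$ has dimension $3$. Three hypersurface sections always have a common point on a 3-dimensional projective scheme, so four are needed to avoid it, and $6-4=2$.

Second, cut the locus of $p$-rank $\le1$, of dimension $4$ (Norman–Oort, quoted in Section 10). At a boundary point $s$ of its closure, a torus of rank $t$ contributes $t$ to the stable rank of $V$ on $\omega_{G_s}$. So $t=1$ and the abelian part $B_s$ is a surface of $p$-rank $0$; by (ii) with $g=2$ these form a one-dimensional family. Every such $B$ occurs: let $E$ degenerate in $E\times B$. So the boundary has dimension exactly $1$, two hypersurfaces are needed, and $4-2=2$.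

Third, cut $T_2$. We shall see in Section 8 that its components have dimension $\ge3$ and that its boundary in $X^*$ is finite; it is nonempty by Example 4. One hypersurface gives a complete surface. One could hope for something larger in $T_2$, but Proposition 8 will show that a complete irreducible closed subset of $T_2$ containing a point of $p$-rank $1$ has dimension at most $2$.

So the cutting method stops at surfaces each time, and a complete threefold of generic $p$-rank $1$ must leave $T_2$.

**How to gain the missing dimension.** Take a complete surface $S\subset T_2$ of generic $p$-rank $1$ and move it by a correspondence. The one given by isogenies of degree $p^3$ is proper, so completeness survives, and $p$-rank is isogeny invariant. In characteristic $p$ its fibers can have positive dimension, because $\alpha_p\times\alpha_p$ contains a $\mathbb P^1$ of copies of $\alpha_p$. Over points of $T_2$ of $p$-rank $1$ the fibers will be exactly one-dimensional, while a point with $a=1$ is reached from only finitely many points of $T_2$. So the image of $S$ has dimension $2+1=3$.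

## 4. The Lagrangian correspondence and its involution up to $[p]$

First, $\mathrm{pr}_1:\mathcal H\to X$ is projective. Inside the Hilbert scheme of closed subschemes of $A[p]/X$, flat of degree $p^3$, being a subgroup scheme and being isotropic are closed conditions.

Let $K\subset A[p]$ have order $p^3$, let $\pi:A\to A'=A/K$, and let $\pi':A'\to A$ be the map with $\pi'\pi=p$. Then $\pi\pi'=p$ as well.

**Lemma 2.** We have
$$K\text{ isotropic}\iff\pi'^t\lambda\text{ kills }K\iff\pi'^t\lambda=\lambda'\pi\text{ for some }\lambda':A'\to A'^t. \tag{2}$$
In this case $\pi^t\lambda'\pi=p\lambda$, and $\lambda'$ is a principal polarization. So $\mathrm{pr}_2$ is well defined.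

*Proof.* **Step 1: the criterion.** We translate isotropy into a factorization. We have $\ker\pi'=A[p]/K$, so $\ker(\pi'^t)=(A[p]/K)^D$, which inside $A^t[p]=A[p]^D$ is the annihilator of $K$. Isotropy says that $\lambda(K)$ lies in this annihilator, which is the middle condition. The last equivalence holds because $\pi$ is the quotient by $K$.

**Step 2: $\lambda'$ is an isomorphism.** We compare degrees. From (2), $\pi^t\lambda'\pi=\pi^t\pi'^t\lambda=(\pi'\pi)^t\lambda=p\lambda$. So $p^6=p^3\cdot\deg\lambda'\cdot p^3$ and $\deg\lambda'=1$.

**Step 3: $\lambda'$ is a polarization.** This is checked on geometric fibers, by descending a line bundle. Write $\lambda=\varphi_{L_0}$ and $L=L_0^{p}$. Then $K(L)=A[p]$, and the commutator pairing of the theta group of $L$ is $e^L=e_p(\cdot,\varphi_{L_0}\cdot)$ (Mumford, *Abelian Varieties*, §23). As $K$ is isotropic, its preimage in the theta group is a commutative extension of $K$ by $\mathbb G_m$. It splits because $\operatorname{Ext}^1(K,\mathbb G_m)=0$ over an algebraically closed field. A splitting is a descent datum, so $L=\pi^*L'$ for some $L'$ on $A'$, and $L'$ is ample since $\pi$ is finite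 and surjective. Now $\pi^t\varphi_{L'}\pi=\varphi_L=p\lambda=\pi^t\lambda'\pi$, and canceling the isogenies gives $\varphi_{L'}=\lambda'$.

Finally, $\pi\alpha$ is an isomorphism onto $A'[n]$ because $\deg\pi$ is prime to $n$. (This is why $X$ allows every isomorphism $\alpha$: $\pi$ multiplies the Weil pairing by $p$.) $\square$

**Lemma 3.** Put $K^*=A[p]/K=\pi(A[p])\subset A'[p]$. Then
$$w(A,\lambda,\alpha,K)=(A',\lambda',\pi\alpha,K^*)$$
is an automorphism of $\mathcal H$ with
$$\mathrm{pr}_1w=\mathrm{pr}_2,\qquad\mathrm{pr}_2w=[p]\,\mathrm{pr}_1, \tag{3}$$
where $[p]$ is the automorphism $\alpha\mapsto p\alpha$ of $X$, so $c[p]=c$. In particular $\mathrm{pr}_2$ is proper. Moreover $w$ identifies $\mathrm{pr}_2^{-1}(x')$ with $\mathcal H_{x'}$ by $z\mapsto K^*$, and $A_{\mathrm{pr}_1(z)}\cong A_{x'}/K^*$.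

*Proof.* **Step 1: $K^*$ is Lagrangian.** We need this for $w$ to make sense. Its order is $p^6/p^3=p^3$, and $K^*=\ker\pi'$. Since $\pi^t\lambda'\pi=p\lambda$ kills $A[p]$, $\pi^t\lambda'$ kills $\pi(A[p])=K^*$. By (2), applied to $(A',\lambda')$ with $(\pi',\pi)$ in place of $(\pi,\pi')$, $K^*$ is isotropic.

**Step 2: $w^2$.** We show that doing it twice returns to the start up to $[p]$. We have $A'/K^*=A$ via $\pi'$. The induced polarization $\lambda''$ satisfies $\lambda''\pi'=\pi^t\lambda'$, so $p\lambda''=\lambda''\pi'\pi=\pi^t\lambda'\pi=p\lambda$ and $\lambda''=\lambda$. The new subgroup $\pi'(A'[p])=A'[p]/K^*$ has order $p^3$ and is killed by $\pi$, since $\pi\pi'=p$. So it equals $K$. The level structure becomes $\pi'\pi\alpha=p\alpha$. Hence $w^2(A,\lambda,\alpha,K)=(A,\lambda,p\alpha,K)$, which is an automorphism because $p$ is prime to $n$. So $w$ is an automorphism.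

**Step 3: the formulas.** $\mathrm{pr}_1w=\mathrm{pr}_2$ is clear from the definition, and then $\mathrm{pr}_2w=\mathrm{pr}_1w^2=[p]\,\mathrm{pr}_1$. Since $\mathrm{pr}_1$ is proper and $w$ is an automorphism, $\mathrm{pr}_2$ is proper. The first formula also says that $\mathrm{pr}_2(z)=x'$ iff $w(z)\in\mathcal H_{x'}$, and $A'/K^*=A$ was just seen. $\square$

## 5. Lagrangians at $p$-rank one, in terms of Dieudonné modules

**Splitting off the ordinary part.** The aim is to reduce from $A$ to a $p$-divisible group of height $4$. Let $A/k$ be of dimension $3$ and $p$-rank $1$, and let $Y$ be the local-local part of $A[p^\infty]$. It has height $6-1-1=4$ and dimension $3-1=2$; $\lambda$ gives it a principal quasi-polarization; and $a(A)=a(Y)$, as $\alpha_p$ maps only to local-local parts. We have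
$$A[p]=A[p]^{mult}\oplus Y[p]\oplus A[p]^{et},\qquad A[p]^{mult}\cong\mu_p,\quad A[p]^{et}\cong\mathbb Z/p.$$
Cartier duality exchanges multiplicative and étale and preserves local-local. So the pairing pairs mult perfectly with et, pairs $Y[p]$ perfectly with itself, and all other pairings of summands vanish. A subgroup scheme $K$ splits accordingly. If $K$ is Lagrangian, its mult and et parts are not both nontrivial, and its part $K'\subset Y[p]$ is isotropic in a group of order $p^4$, hence of order $\le p^2$. Since $|K|=p^3$,
$$K=K_1\times K',\quad K_1\in\{A[p]^{mult},A[p]^{et}\},\quad K'\subset Y[p]\text{ isotropic of order }p^2. \tag{4}$$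
Conversely all such $K$ are Lagrangian. Also $A/K$ has $p$-rank $1$ and local-local part $Y/K'$, so $a(A/K)=a(Y/K')$.

**Dieudonné modules.** Recall the contravariant theory over $k$, with $\mathbb W=W(k)$ and Frobenius $\sigma$. A $p$-divisible group $Y$ has a free $\mathbb W$-module $M=M(Y)$ of rank equal to the height, with a $\sigma$-linear $F$ and a $\sigma^{-1}$-linear $V$, $FV=VF=p$; this is an anti-equivalence. Finite group schemes of $p$-power order correspond to modules of finite length in the same way, exactly. Further, $M/FM$ is the cotangent space of $Y$; $M(\alpha_p)=k$ with $F=V=0$; and $M(Y^t)=M^\vee=\operatorname{Hom}(M,\mathbb W)$. Colength always means length of the quotient over $\mathbb W$.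

For our $Y$: $M$ has rank $4$, $\dim M/FM=\dim M/VM=2$, and $F,V$ are topologically nilpotent. The polarization gives an isomorphism $M(\lambda):M^\vee\to M$. Let $B:M\to M^\vee$ be its inverse and $\langle\,,\rangle$ the corresponding perfect form. It is skew-symmetric, hence alternating as $\mathbb W$ has characteristic $0$, and $\langle Fx,y\rangle=\langle x,Vy\rangle^\sigma$. Consequently
$$\langle Fx,Fy\rangle=p\langle x,y\rangle^{\sigma}\in p\mathbb W,\qquad\langle Vx,Vy\rangle=p\langle x,y\rangle^{\sigma^{-1}}\in p\mathbb W. \tag{5}$$
Subgroups $\alpha_p\subset Y$ are one-dimensional quotients of $M$ killed by $F$ and $V$, so $a(Y)=\dim M/(FM+VM)$. This lies in $\{1,2\}$, and $a=2\iff FM=VM$, because $FM$ and $VM$ both have colength $2$. An $F,V$-stable lattice $M_1\subset M\otimes\mathbb Q$ again has $\dim M_1/FM_1=\dim M_1/VM_1=2$, since $F$ and $V$ are injective and colengths add; and $F,V$ are again topologically nilpotent on it. So the same holds for $a(M_1)$.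

**The operator $\tau$.** Put $\tau=F^{-1}V$ on $M\otimes\mathbb Q$. It is $\sigma^{-2}$-linear and bijective, and $\tau F=F^{-1}VF=V=F\tau$. For a stable lattice, $a(M_1)=2\iff\tau M_1=M_1$. By Lang's theorem, a $\sigma^{-2}$-linear bijection of a 2-dimensional $k$-space has as fixed set a 2-dimensional $\mathbb F_{p^2}$-form. A stable line contains a fixed vector, by the same theorem in dimension one. So there are exactly $p^2+1$ stable lines, those of the $\mathbb F_{p^2}$-form.

**Example 7.** Let $E'$ be supersingular, with module $M_1$ of rank $2$. Here $FM_1$ and $VM_1$ have colength $1$, and $FM_1+VM_1\ne M_1$, so $FM_1=VM_1$ and $\tau M_1=M_1$. By Lang's theorem there is a $\tau$-fixed $e\in M_1\setminus FM_1$, that is, $Fe=Ve$. Put $f=Fe$. Then $Ff=FVe=pe$ and likewise $Vf=pe$; and $e,f$ is a basis, since $M_1=\mathbb We+FM_1$ and $FM_1=\mathbb Wf+F^2M_1=\mathbb Wf+pM_1$. If $\langle e,f\rangle=\varepsilon$, a unit, then $\langle f,e\rangle=\langle Fe,e\rangle=\langle e,Ve\rangle^\sigma$ says $\varepsilon^\sigma=-\varepsilon$. For $E\times E'\times E'$ with the product polarization, $M$ has basis $e_1,f_1,e_2,f_2$, an orthogonal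 sum of two such copies with the same $\varepsilon$. All of $e_i,f_i$ are fixed by $\tau$ (note $\tau f=F\tau e=f$).

**Subgroups and planes.** Subgroups $K'\subset Y[p]$ of order $p^2$ correspond to $F,V$-stable lattices $pM\subset M_{K'}\subset M$ of colength $2$, where $M_{K'}=M(Y/K')$, $M/M_{K'}=M(K')$, and $M(\pi):M_{K'}\to M$ is the inclusion $i$.

**Lemma 4.** $K'$ is isotropic iff the plane $\overline L=M_{K'}/pM$ is isotropic in $\overline M=M/pM$.

*Proof.* We translate criterion (2) into modules. As in (2), $K'$ is isotropic iff $\pi'^t\lambda=\lambda'\pi$ for some $\lambda':Y/K'\to(Y/K')^t$. Composing with the isogeny $\pi^t$, which can be canceled, and using $\pi^t\pi'^t=p$, this holds iff $p\lambda=\pi^t\lambda'\pi$ for some $\lambda'$. On modules: $i\,M(\lambda')\,i^\vee=pB^{-1}$ for some $M(\lambda'):M_{K'}^\vee\to M_{K'}$. Rationally this determines $M(\lambda')=pB^{-1}$, which commutes with $F,V$; the only question is whether it maps $M_{K'}^\vee$ into $M_{K'}$. Put $M_{K'}^\sharp=\{x\in M\otimes\mathbb Q:\langle x,M_{K'}\rangle\subset\mathbb W\}=B^{-1}(M_{K'}^\vee)$. The condition is $pM_{K'}^\sharp\subset M_{K'}$.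

Both lattices contain $pM$ with colength $2$: for $M_{K'}$ this is $4-2$, and for $pM_{K'}^\sharp$ it follows by duality, as $M=M^\sharp\subset M_{K'}^\sharp$ has colength $2$. So the inclusion is equivalent to equality, hence to $M_{K'}\subset pM_{K'}^\sharp$, that is, to $\langle M_{K'},M_{K'}\rangle\subset p\mathbb W$. $\square$

So Lagrangians at $p$-rank $1$ are two copies (one for each choice of $K_1$) of the set of $F,V$-stable isotropic planes in $\overline M$. For such a plane $L$ let $M_L\subset M$ be its preimage; then $a(A/K)=a(M_L)$.

## 6. Projective lines of Lagrangians when $a=2$, finitely many ways back when $a=1$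

**Lemma 5.** Suppose $a(M)=2$. The set of $F,V$-stable isotropic planes $L\subset\overline M$ is a nonempty finite union of sets $\mathbb P(P/\ell)\cong\mathbb P^1(k)$, where $\ell\subset P$ are $F,V$-stable subspaces of $\overline M$ with $\dim P=3$, $\dim\ell=1$ and $FP,VP\subset\ell$. We have $a(M_L)=1$ for all but finitely many $L$, and $a(M_L)=2$ for $L=\Phi:=FM/pM$.

*Proof.* **Step 1: a skew-hermitian form.** It will detect isotropy. We have $FM=VM$, so $\tau M=M$ and $F^2M=FVM=pM$. On $\overline M$ both $F$ and $V$ have image $\Phi=FM/pM=VM/pM$. Their kernel is also $\Phi$: $Fx\in pM=FVM$ iff $x\in VM$, and similarly for $V$. By (5), $\Phi$ is an isotropic plane. Let $U=\overline M/\Phi=M/FM$. Since $\tau FM=F\tau M=FM$, $\tau$ acts on $U$; let $U_0$ be its $\mathbb F_{p^2}$-form of fixed vectors. Put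
$$h(x,y)=\langle x,Fy\rangle\bmod p.$$
It is well defined on $U$: if $y\in FM$ then $Fy\in pM$, and if $x=Fx'$ then (5) applies. It is linear in $x$ and $\sigma$-linear in $y$. If $x\in M$ lifts an element of $U_0$, then $F^{-1}Vx-x\in FM$, so $Vx\equiv Fx\bmod F^2M=pM$. Hence for $x,y\in U_0$
$$h(x,y)=-\langle Fy,x\rangle=-\langle y,Vx\rangle^\sigma=-h(y,x)^p. \tag{6}$$
Applying (6) twice, $h(x,y)=h(x,y)^{p^2}$. So $h|_{U_0}$ is skew-hermitian over $\mathbb F_{p^2}/\mathbb F_p$.

**Step 2: $U_0$ contains a nonzero $x$ with $h(x,x)=0$.** This gives nonemptiness of the union. If all $h(x,x)$ vanish there is nothing to do. Otherwise pick $e_1$ with $c_1=h(e_1,e_1)\ne0$, let $e_2$ span $\{y\in U_0:h(y,e_1)=0\}$, and put $c_2=h(e_2,e_2)$. By (6) also $h(e_1,e_2)=0$. If $c_2=0$ take $x=e_2$. Otherwise $c_i^p=-c_i$ by (6), so $-c_1/c_2\in\mathbb F_p^*$. The norm $\mathbb F_{p^2}^*\to\mathbb F_p^*$ is surjective, so there is $b\in\mathbb F_{p^2}$ with $b^{p+1}=-c_1/c_2$, and $h(e_1+be_2,e_1+be_2)=c_1+b^{p+1}c_2=0$.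

**Step 3: each such line gives a $\mathbb P^1$.** Let $0\ne\bar x\in U_0$ with $h(\bar x,\bar x)=0$, and lift it to $x\in\overline M$. Put $P_x=\Phi+kx$ and $\ell_x=k\,Fx\subset\Phi$; these depend only on the line $k\bar x$. As $x\notin\Phi=\ker F$, $\dim\ell_x=1$. By Step 1, $Vx=Fx$ in $\overline M$, so $FP_x=VP_x=\ell_x$. Since $\langle\Phi,Fx\rangle=0$ and $\langle x,Fx\rangle=0$ in $k$, the 3-dimensional space $\ell_x^\perp$ equals $P_x$. Let $L$ be a plane with $\ell_x\subset L\subset P_x$. It is stable, as $FL,VL\subset\ell_x\subset L$. It is isotropic, being spanned by $\ell_x$ and one vector orthogonal to $\ell_x$. One of these planes is $\Phi$.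

**Step 4: there are no others.** Let $L\ne\Phi$ be a stable isotropic plane. Since $L\not\subset\Phi=\ker F=\ker V$, the spaces $FL,VL$ are nonzero, and both lie in $L\cap\Phi\subsetneq L$. So $FL=VL=L\cap\Phi=:\ell$ is a line. Take $x\in L\setminus\Phi$. Then $Fx,Vx$ are nonzero in $\ell$, so $Vx\in k^*Fx$ in $\overline M$. Lifting to $M$ and applying $F^{-1}$, which maps $pM$ to $VM=FM$, we get $\tau\bar x\in k^*\bar x$ in $U$. After scaling, $\bar x\in U_0$. Isotropy gives $h(\bar x,\bar x)=\langle x,Fx\rangle=0$. So $\ell=\ell_x$ and $L=\ell+kx\subset P_x$. There are finitely many lines $k\bar x$ with $\bar x\in U_0$.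

**Step 5: the $a$-number.** Finally we see where $a$ drops. Since $\tau M=M$, we have $a(M_L)=2\iff\tau M_L=M_L\iff\tau L=L$. For $x$ lifted to $M$, $\tau x\equiv x\bmod FM$ and $\tau FM=FM$, so $\tau P_x=P_x$. Also $\tau Fx=F\tau x\in Fx+F^2M=Fx+pM$, so $\tau\ell_x=\ell_x$. Thus $\tau$ acts $\sigma^{-2}$-linearly and bijectively on the 2-dimensional $P_x/\ell_x$, and exactly $p^2+1$ of the $L\in\mathbb P(P_x/\ell_x)$ have $a=2$. Clearly $\tau\Phi=\Phi$. $\square$

**Example 8.** For $E\times E'\times E'$ (Example 7), $U_0=\mathbb F_{p^2}e_1+\mathbb F_{p^2}e_2$ and $h(x,x)=\varepsilon(x_1^{p+1}+x_2^{p+1})$, with $\varepsilon$ read mod $p$. The isotropic lines are spanned by $e_1+be_2$ with $b^{p+1}=-1$, so there are $p+1$ of them. For each, $P=\langle f_1,f_2,e_1+be_2\rangle$ and $\ell=\langle f_1+b^pf_2\rangle$. The planes are $L_{[s:t]}=\ell+k\,(s(e_1+be_2)+tf_2)$. In $P/\ell$ the basis $e_1+be_2,\ f_2$ is $\tau$-fixed, so $a=2$ exactly for $[s:t]\in\mathbb P^1(\mathbb F_{p^2})$. The plane $\Phi=L_{[0:1]}$, common to all $p+1$ lines, is the kernel of Frobenius.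

**Lemma 6.** Suppose $a(M')=1$, where $M'$ is the module of a local-local part as in Section 5. There are exactly $p^2+1$ lattices $M$ with $pM'\subset M\subset M'$, stable under $F,V$, of colength $2$, with $a(M)=2$. For each of them $M/pM'$ is isotropic.

*Proof.* **Step 1: a canonical $\tau$-stable lattice.** It will trap every $M$. Let $N=FM'+VM'$, of colength $1$. Then $FM'\cap VM'$ has colength $2+2-1=3$. Also $FN\subset M'$ has colength $2+1=3$, and $FN=F^2M'+pM'\subset FM'\cap VM'$: the operator $F$ is nilpotent on the 2-dimensional $M'/VM'$, so its square is $0$ there. Hence $FN=FM'\cap VM'$, and by symmetry $VN=FM'\cap VM'=FN$. So $\tau N=N$ and $\tau FN=F\tau N=FN$. Moreover $pM'\subset FN$.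

**Step 2: counting.** Let $M$ be as in the lemma. Suppose $M\not\subset N$. Then $M+N=M'$, so $Q=M'/M$ satisfies $Q=FQ+VQ$. Iterating, $Q=\sum_{i+j=m}F^iV^jQ$ for all $m$; but $F,V$ commute and are nilpotent on $Q$, so $Q=0$, a contradiction. Thus $M\subset N$ with colength $1$. As $FN\subset FM'\subset N$, $F$ acts on the line $N/M$, nilpotently, hence by zero, so $FN\subset M$. Now $N/FN$ has length $3-1=2$ and is killed by $p$, as $pN=FVN\subset FN$. So $M/FN$ is a line in a 2-dimensional space, and $a(M)=2$ says that it is $\tau$-stable. Conversely a $\tau$-stable line gives $M$ with $FM\subset FN\subset M$, $VM\subset VN=FN\subset M$, $pM'\subset FN\subset M$, of colength $2$, and $\tau M=M$. There are $p^2+1$ such lines.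

**Step 3: isotropy.** We check that these $M$ come from Lagrangians. Let $z\in FN=FM'\cap VM'$, $z=Fu=Vv$ with $u,v\in M'$. For $m\in M'$, by (5), $\langle z,Fm\rangle=\langle Fu,Fm\rangle\in p\mathbb W$ and $\langle z,Vm\rangle=\langle Vv,Vm\rangle\in p\mathbb W$. So $\langle FN,N\rangle\subset p\mathbb W$. Since $M=FN+\mathbb We$ with $e\in N$ and $\langle e,e\rangle=0$, $\langle M,M\rangle\subset p\mathbb W$. $\square$

**Corollary 7.** Let $x\in X(k)$ have $p$-rank $1$.

(C1) If $a(A_x)=2$, then $\dim\mathcal H_x=1$, and $a(A_x/K)=1$ for all but finitely many $K\in\mathcal H_x(k)$.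

(C2) If $a(A_x)=1$, there are only finitely many, and at least one, $K\in\mathcal H_x(k)$ with $a(A_x/K)=2$.

(C3) In all cases some $K\in\mathcal H_x(k)$ has $a(A_x/K)=2$.

*Proof.* By (4) and Lemma 4, $\mathcal H_x(k)$ is two copies of the set of stable isotropic planes. So (C2) is Lemma 6, (C3) follows from (C2) and $L=\Phi$, and the second half of (C1) is Lemma 5. For the dimension we must make the sets $\mathbb P(P/\ell)$ algebraic. Let $H_1\subset H_2\subset Y[p]$ be the subgroups with $M(H_1)=\overline M/P$ and $M(H_2)=\overline M/\ell$. The planes $L$ with $\ell\subset L\subset P$ correspond to the $K'$ with $H_1\subset K'\subset H_2$ of order $p^2$. Here $H_2/H_1$ has module $P/\ell$, killed by $F$ and $V$, so $H_2/H_1\cong\alpha_p^2$. Its subgroups $\alpha_p$ form a finite flat family over $\mathbb P^1$, given by the tautological line in $k^2$. Pull it back to $H_2$ and multiply by $K_1$. Isotropy is a closed condition and holds at all $k$-points, so it holds over the reduced $\mathbb P^1$. We get injective morphisms $\mathbb P^1\to\mathcal H_x$, and $\mathcal H_x(k)$ is the union of the images of finitely many of them (and at least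 one). $\square$

## 7. From a complete $S\subset T_2$ to a complete variety of dimension $\dim S+1$

**Proposition 8.** Let $S\subset T_2$ be a complete irreducible closed subset of $X$ containing a point of $p$-rank $1$. There is an irreducible component $J$ of $\mathcal H_S$ dominating $S$ with $\dim J=\dim S+1$, and no irreducible subset of $\mathcal H_S$ dominating $S$ has larger dimension. For each such $J$, $\mathrm{pr}_2(J)$ is complete, irreducible, of dimension $\dim S+1$ and of generic $p$-rank $1$. Hence $\dim S\le2$.

*Proof.* **Step 1: $J$ exists.** We use that fibers over the good points have dimension $1$. The set $S^o$ of points of $p$-rank $1$ is open and dense in $S$, because the $p$-rank is $\le1$ on $T_2$; and $a=2$ on $S^o$. By (C1) all fibers of $\mathcal H_S$ over $S^o$ have dimension exactly $1$. So an irreducible subset dominating $S$ has dimension $\le\dim S+1$. The finitely many components of $\mathcal H_S$ that do not dominate $S$ have closed images different from $S$. Over a general $x\in S^o$ the 1-dimensional fiber is thus the union of the fibers $J_x$ of dominating components $J$, with $\dim J_x=\dim J-\dim S$.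 So some $J$ has dimension $\dim S+1$.

**Step 2: $\mathrm{pr}_2$ is generically finite on $J$.** This is where we leave $T_2$. For general $x\in S^o$ the fiber $J_x$ is infinite, so by (C1) $J$ contains points over $S^o$ with $a(A/K)=1$. Let $J^1\subset J$ be the set of points with $\mathrm{pr}_1\in S^o$ and $\mathrm{pr}_2\notin T_2$; it is open and nonempty. For $x'\in\mathrm{pr}_2(J^1)$, $A_{x'}$ has $p$-rank $1$ by isogeny invariance and $a=1$. By Lemma 3, the fiber of $\mathrm{pr}_2|_{J^1}$ over $x'$ is contained, via $w$, in the set of $K^*\in\mathcal H_{x'}$ with $a(A_{x'}/K^*)=2$, since $A_{x'}/K^*\cong A_{\mathrm{pr}_1(z)}$. That set is finite by (C2). So $\dim\mathrm{pr}_2(J)=\dim J=\dim S+1$.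

**Step 3: the remaining properties.** $J$ is closed in $\mathcal H_S$, which is proper over the complete $S$. So $J$ is complete, and so is $\mathrm{pr}_2(J)$, which is irreducible. Its points are isogenous to points of $S$, so their $p$-rank is $\le1$, and $p$-rank $1$ occurs. So the generic $p$-rank is $1$. Finally, by (i) applied to $c(\mathrm{pr}_2(J))$, $\dim S+1\le3$. $\square$

**Example 9.** For $S=\{x_0\}$ with $x_0$ given by $E\times E'\times E'$, $J$ is one of the rational curves of Example 8. Its image is a complete curve of abelian varieties of $p$-rank $1$, with $a=1$ except at finitely many points.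

It remains to find a complete surface $S\subset T_2$ through a point of $p$-rank $1$.

## 8. The locus $a\ge2$: finite boundary and dimension at least three

**Proposition 9.** Let $\overline T$ be the closure of $T_2$ in $\overline X$. Then $\pi(\overline T\cap\partial)$ is finite. So the closure of $T_2$ in $X^*$ adds only finitely many points to $T_2$.

*Proof.* The second statement follows from the first, since the closure of $T_2$ in $X^*$ is $\pi(\overline T)$ and $\pi^{-1}(X)=X$.

**Step 1: the degenerate fibers.** We show that the torus rank is $1$ and that $V=0$ on the abelian part. Verschiebung $G^{(p)}\to G$ induces $V:\omega_G\to\omega_G^{(p)}$. Its $2\times2$ minors vanish on $T_2$, hence on $\overline T$ with its reduced structure. Let $s$ be a geometric point of $\overline T\cap\partial$; then $G_s$ is an extension of an abelian variety $B_s$ by a torus $D_s$ of rank $t\ge1$. In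
$$0\to\omega_{B_s}\to\omega_{G_s}\to\omega_{D_s}\to0$$
$V$ acts compatibly and is bijective $\omega_{D_s}\to\omega_{D_s}^{(p)}$, because Verschiebung of $\mathbb G_m$ is an isomorphism (Frobenius of $\mathbb G_m$ is the $p$-th power map and $VF=p$). As $\operatorname{rk}V\le1$, we get $t=1$, and $V(\omega_{G_s})$ maps isomorphically to $\omega_{D_s}^{(p)}$. Hence $V(\omega_{B_s})\subset V(\omega_{G_s})\cap\omega_{B_s}^{(p)}=0$, and $\dim B_s=2$.

**Step 2: a curve on which $\omega$ is positive.** Suppose the closed subset $\pi(\overline T\cap\partial)$ of $X^*$ is infinite; we produce a test curve. Choose an irreducible closed curve $C_0$ in it. The fiber of $\overline T\cap\partial$ over the generic point $\eta$ of $C_0$ is nonempty of finite type, so it has a point over a finite extension $k'$ of $\kappa(\eta)$. Let $C$ be the normalization of $C_0$ in $k'$, a smooth projective curve. The $k'$-point extends to a morphism $C\to\overline T\cap\partial$ by the valuative criterion. (Concretely: the closure of its graph in $(\overline T\cap\partial)\times C$ is proper over $C$ with finite fibers, hence finite, and birational over the normal curve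 $C$, hence isomorphic to $C$.) Its composite to $X^*$ is the finite map $C\to C_0$. As a power of $\omega$ is the pullback of an ample line bundle on $X^*$, $\deg\omega|_C>0$.

**Step 3: only $B$ contributes to the degree.** By Step 1 the torus rank of $G_C$ is constantly $1$. So $G_C$ is an extension of an abelian scheme $B/C$ of relative dimension $2$ by a torus $D$ of rank $1$ (Faltings–Chai, Ch. I §2). The character sheaf of $D$ is a form of $\mathbb Z$ with structure group $\{\pm1\}$, so $\omega_D^{\otimes2}$ is trivial, and $\deg\omega|_C=\deg\omega_B$.

**Step 4: the degree is zero.** We compute $\deg\omega_B$ twice. Let $H=H^1_{dR}(B/C)$, with $0\to\omega_B\to H\to\operatorname{Lie}(B^t)\to0$. The map $V:H\to H^{(p)}$ restricts to $V:\omega_B\to\omega_B^{(p)}$, and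
$$\ker V=\operatorname{im}(F:H^{(p)}\to H)\cong(H/\omega_B)^{(p)}\cong\operatorname{Lie}(B^t)^{(p)}$$
is a subbundle of rank $2$. By Step 1, $V|_{\omega_B}$ vanishes at all points of the reduced $C$, so it is zero. Thus $\omega_B\subset\ker V$, and both are subbundles of rank $2$, so $\omega_B=\ker V$. Frobenius pullback multiplies degrees by $p$, hence
$$\deg\omega_B=-p\deg\omega_{B^t}. \tag{7}$$
Next, under the perfect pairing $H^1_{dR}(B)\times H^1_{dR}(B^t)\to\mathcal O_C$ we have $\omega_{B^t}=\omega_B^\perp$. Since $F$ and $V$ are adjoint, $\operatorname{im}F_{B^t}$ is orthogonal to $\ker V_B$, and by ranks $\operatorname{im}F_{B^t}=(\ker V_B)^\perp=\omega_B^\perp=\omega_{B^t}$. So $\omega_{B^t}=\ker V_{B^t}$, and the computation leading to (7), now for $B^t$, gives $\deg\omega_{B^t}=-p\deg\omega_B$. Together $\deg\omega_B=p^2\deg\omega_B$, so $\deg\omega_B=0$. This contradicts Steps 2 and 3. $\square$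

**Lemma 10.** Every irreducible component of $T_2$ has dimension $\ge3$.

*Proof.* **Step 1: two Lagrangian subbundles.** We express $a$ as the dimension of an intersection. $H=H^1_{dR}(A/X)$ has rank $6$ and a perfect pairing induced by $\lambda$. It is alternating, also for $p=2$, since it is the reduction of a skew-symmetric pairing over the moduli scheme over $W(k)$, which is flat. In $H$, $\mathbb E=\omega_A$ and $\ker V=\operatorname{im}F$ are subbundles of rank $3$. They are Lagrangian, the latter because $\langle Fx,Fy\rangle=\langle x,VFy\rangle=0$ up to a Frobenius twist. By (1), $a=\dim(\mathbb E\cap\ker V)$ at each point.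

**Step 2: a symmetric matrix.** We reduce to counting matrices. Near a given point trivialize the symplectic bundle $H$, and choose a constant Lagrangian $C$ transverse to both $\mathbb E$ and $\ker V$ at the point. This is possible, because transversality to each is a nonempty open condition on the irreducible Lagrangian Grassmannian. Near the point $H=\mathbb E\oplus C$, $C\cong\mathbb E^\vee$ by the pairing, and $\ker V$ is the graph of a map $\phi:\mathbb E\to C$. Isotropy of the graph reads $\langle e,\phi e'\rangle+\langle\phi e,e'\rangle=0$, that is, $\langle e,\phi e'\rangle=\langle e',\phi e\rangle$. So $\phi$ is a symmetric $3\times3$ matrix of functions, with kernel $\mathbb E\cap\ker V$ at each point. Hence $T_2$ is locally the locus $\operatorname{rk}\phi\le1$.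

**Step 3: dimension count.** A symmetric matrix of rank $\le1$ has the form $c\,vv^T$, so these matrices form an irreducible closed subset $R\subset\mathbb A^6$, of dimension $3$. Locally $\phi$ is a morphism $u\mapsto\phi(u)$ from an open $\mathcal U\subset X$ of pure dimension $6$ to $\mathbb A^6$, and $\phi^{-1}(R)\cong\{(u,r)\in\mathcal U\times R:\phi(u)=r\}$ is cut out by $6$ equations in a space of pure dimension $9$. So its components have dimension $\ge3$. $\square$

## 9. A complete threefold of generic $p$-rank one

*Proof of Theorem A.* **Step 1: a complete surface in $T_2$.** Let $x_0\in T_2$ be a point given by $E\times E'\times E'$ with the product polarization and some level structure; it has $p$-rank $1$ and $a=2$. Let $T$ be a component of $T_2$ through $x_0$; $\dim T\ge3$ by Lemma 10. Its closure $T^*$ in $X^*$ adds finitely many points by Proposition 9. By Lemma 1 there is a hypersurface section $D\ni x_0$ missing these points; a component of $T\cap D$ through $x_0$ is complete of dimension $\ge\dim T-1\ge2$. Choose in it an irreducible closed surface $S\ni x_0$. So $S\subset T_2$ is a complete surface containing a point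 of $p$-rank $1$.

**Step 2: moving it.** Take $J$ as in Proposition 8 and put $W=c(\mathrm{pr}_2(J))$. Then $W\subset\mathcal A\otimes k$ is complete and irreducible, $\dim W=2+1=3$, and its generic point has $p$-rank $1$. Hence $W\not\subset V_0$, and $W\ne V_0$. $\blacksquare$

Since the conjecture is asserted for all $g\ge3$, Theorem A disproves it, for every prime $p$.

## 10. All complete threefolds of generic $p$-rank one, and how many there are

*Proof of Theorem B(2).* The first statement is Proposition 8 together with the finiteness of $c$. For the converse let $W$ be a complete irreducible threefold of generic $p$-rank $1$.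

**Step 1: going back to $T_2$.** We look for $S$ as a transform of $W$. Let $\widetilde W$ be an irreducible component of $c^{-1}(W)$ with $c(\widetilde W)=W$; it is complete of dimension $3$. All $p$-ranks on $\widetilde W$ are $\le1$, and its points of $p$-rank $1$ form a dense open set. The set $\{z\in\mathcal H:\mathrm{pr}_1(z)\in\widetilde W,\ \mathrm{pr}_2(z)\in T_2\}$ is closed in $\mathcal H$ and proper over $\widetilde W$. By (C3) its image contains all points of $p$-rank $1$, and the image is closed, so it is $\widetilde W$. So some irreducible component $J'$ satisfies $\mathrm{pr}_1(J')=\widetilde W$, and $\dim J'\ge3$. Put $S=\mathrm{pr}_2(J')\subset T_2$. It is complete, irreducible, and contains points of $p$-rank $1$, so $\dim S\le2$ by Proposition 8.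

**Step 2: reversing with $w$.** Put $J=w(J')$. By (3), $\mathrm{pr}_1(J)=\mathrm{pr}_2(J')=S$, so $J\subset\mathcal H_S$ dominates $S$, and Proposition 8 gives $3\le\dim J\le\dim S+1\le3$. Hence $\dim S=2$ and $\dim J=3$. $J$ is a component of $\mathcal H_S$, since a component containing it dominates $S$ and so has dimension $\le3$. Finally, by (3), $c(\mathrm{pr}_2(J))=c([p]\,\mathrm{pr}_1(J'))=c(\widetilde W)=W$. $\blacksquare$

For (1) we use Norman–Oort (*Moduli of abelian varieties*, Ann. of Math. 112 (1980)): the locus of $p$-rank $\le f$ in $\mathcal A_{g,1}\otimes\mathbb F_p$ is pure of codimension $g-f$. For $g=3$, $f=1$ the dimension is $4$. Since $c$ is the quotient by a finite group, every component of the preimage of an irreducible closed set dominates it. So $\{p\text{-rank}\le1\}\subset X$ is also pure of dimension $4$.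

*Proof of Theorem B(1), a threefold through a given point.* Lift the given point to $x'\in X$, of $p$-rank $1$ with $a=1$. Let $Z$ be an irreducible component through $x'$ of $\{p\text{-rank}\le1\}\subset X$, so $\dim Z=4$.

**Step 1: transport $Z$ into $T_2$.** As in the proof of (2), by (C3) and properness of $\mathrm{pr}_1$, the closed set $\{z:\mathrm{pr}_1(z)\in Z,\ \mathrm{pr}_2(z)\in T_2\}$ has an irreducible component $J'$ with $\mathrm{pr}_1(J')=Z$: the points of $p$-rank $1$ are dense in $Z$, as $x'$ is one. Choose $z\in J'$ over $x'$, and put $y=\mathrm{pr}_2(z)$, of $p$-rank $1$. Let $T_J=\mathrm{pr}_2(J')\subset T_2$, which is closed in $X$ and irreducible. Via $w$ and (C1), the fibers of $\mathrm{pr}_2|_{J'}$ over points of $p$-rank $1$, which are dense in $T_J$, have dimension $\le1$. So $\dim T_J\ge\dim J'-1\ge3$.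

**Step 2: cut $T_J$.** We determine all dimensions. By Proposition 9 the closure of $T_J$ in $X^*$ adds finitely many points. By Lemma 1 choose a hypersurface section $D\ni y$ missing them and also missing one further point of $T_J$, so $T_J\not\subset D$. Then $T_J\cap D$ is complete, and a component through $y$ has dimension $\dim T_J-1$, which is $\le2$ by Proposition 8. Hence $\dim T_J=3$. By Step 1, $\dim J'\le\dim T_J+1=4$, and $J'$ surjects onto $Z$, so $\dim J'=4$.

**Step 3: pull back and return to $Z$.** Since $\mathrm{pr}_2(J')=T_J\not\subset D$, Krull's theorem gives a component $J''\ni z$ of $J'\cap\mathrm{pr}_2^{-1}(D)$ of dimension $3$. It is closed in $\mathrm{pr}_2^{-1}(T_J\cap D)$, which is proper over a complete scheme. So $J''$ is complete, and so is $\mathrm{pr}_1(J'')\ni x'$. Near $z$ the points $\mathrm{pr}_1(\cdot)$ have $p$-rank $1$ and $a=1$, both being open conditions on $Z$, on which the $p$-rank is $\le1$ and so $a\ge1$. As $\mathrm{pr}_2(J'')\subset T_2$, (C2) shows that the fibers of $\mathrm{pr}_1|_{J''}$ there are finite. So $\dim\mathrm{pr}_1(J'')=3$. All $p$-ranks on $\mathrm{pr}_1(J'')\subset Z$ are $\le1$,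 and $x'$ has $p$-rank $1$. Hence $W=c(\mathrm{pr}_1(J''))$ is a complete threefold through $c(x')$ of generic $p$-rank $1$.

*Proof of Theorem B(1), infinitely many.* **Step 4: there are enough points with $a=1$.** Let $Z$ be a component of $\{p\text{-rank}\le1\}\subset X$ containing a point of $p$-rank $1$, for instance a component through $x_0$; $\dim Z=4$. Let $T'$ be an irreducible component of $T_2\cap Z$ containing a point $y$ of $p$-rank $1$. By Proposition 9 and Lemma 1, cut $T'$ by a hypersurface section through $y$ missing the finitely many boundary points. A component through $y$ is complete of dimension $\ge\dim T'-1$, and by Proposition 8 its dimension is $\le2$. So $\dim T'\le3<4$. Hence the points of $Z$ with $p$-rank $1$ and $a=1$ form a dense open subset of $Z$.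

**Step 5: counting.** By Steps 1–3 each of these points lies in $c^{-1}(W)$ for some $W$ as in Theorem A, and $c^{-1}(W)$ is closed of dimension $3$. A dense open subset of a 4-dimensional variety is not contained in a finite union of closed subsets of dimension $3$. So there are infinitely many $W$. $\blacksquare$
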